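\title{Cardinal addition without choice: undecidable initial segments}

\begin{abstract}
For a cardinal $\kappa=\kappa+\kappa$, let $\mathrm{CARD}^+_\kappa$ be the set of cardinals $x\le\kappa$ with cardinal addition. In ZFC its first-order theory is decidable for every infinite $\kappa$, by a result of Feferman and Vaught. We show that this fails without choice: if ZF has a transitive (or $\omega$-standard) model, then it has such a model in which some $\mathrm{CARD}^+_\kappa$ with $\kappa=\kappa+\kappa$ is undecidable. The model is a symmetric extension, and it can be made to satisfy $\mathrm{DC}_\nu$ for any prescribed $\nu$. In it, every graph on a well-orderable vertex set of prescribed bounded size is defined, by fixed formulas without parameters, in some $\mathrm{CARD}^+_\kappa$, and the theory of some $\mathrm{CARD}^+_\kappa$ computes full second-order arithmetic. The graph is read off from the partial order of the idempotent, additively prime cardinals below $\kappa$. In contrast, a downward closed, additively closed set of well-orderable cardinals always has a decidable theory.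
\end{abstract}

\section{Introduction}\label{sec:intro}

Without the axiom of choice, sets can still be compared by injections and combined by disjoint union, but two sets need not be comparable. This paper determines how complicated the addition of cardinals can then be, as measured by its first-order theory.

\subsection*{The structures}
We work in ZF. The cardinal $|X|$ of a set $X$ is its equipotence class, made into a set by Scott's trick: $|X|$ is the set of all sets of least rank that are in bijection with $X$. Addition is $|X|+|Y|=|X\sqcup Y|$, the cardinal of the disjoint union, and we write $2x$ for $x+x$. We put $|X|\le|Y|$ if there is an injection $X\to Y$. This is a partial order by the Cantor--Bernstein theorem, which needs no choice.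

For a set $C$ of cardinals closed under addition, $\mathrm{CARD}^+_C$ is the structure $(C;+)$. The set $C$ is \emph{downward closed} if $x\le y\in C$ implies $x\in C$, and it is an \emph{initial segment} if $C=\{x:x\le\kappa\}$ for some cardinal $\kappa$; in that case we write $\mathrm{CARD}^+_\kappa$. A structure is \emph{decidable} if its theory, the set of first-order sentences true in it, is recursive. The language is $\{+\}$, with equality.

Two facts show what these structures see. First, if $\kappa=|K|$, then $\{x:x\le\kappa\}$ is the set of all $|X|$ with $X\subseteq K$, and it is closed under addition if and only if $\kappa=2\kappa$: closure gives $2\kappa\le\kappa$, and $\kappa=2\kappa$ gives $x+y\le 2\kappa=\kappa$ for $x,y\le\kappa$. Second, if $C$ is downward closed, then for $x,y\in C$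
\begin{equation}\label{eq:order}
x\le y\iff \exists z\in C\ \ x+z=y ,
\end{equation}
because an injection $h:X\to Y$ gives $z=|Y\setminus h[X]|\le y$. So the order is definable in $\mathrm{CARD}^+_C$, and so is $0$, the element with $0+y=y$ for all $y$.

\subsection*{The question}
With choice, every infinite cardinal is an aleph and the sum of two alephs is the larger one. So $\mathrm{CARD}^+_\kappa$ consists of $(\omega;+)$ with a well-ordering placed on top, and Feferman and Vaught showed in ZFC that it is decidable for every infinite $\kappa$. The following question is posed in \cite{TCS}.

\begin{quote}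
Is there a model of ZF with a set $C$ of cardinals, downward closed and closed under addition, such that $\mathrm{CARD}^+_C$ is not decidable? Can $C$ be taken to be an initial segment?
\end{quote}

One would guess yes: the order is definable, and once there are incomparable cardinals there is room to draw a graph in it. The obstacle is downward closure. Along with the cardinals that we plant, $C$ contains the cardinals of all their subsets and all sums, and a sentence has no parameters with which to point at the planted ones.

\subsection*{Models}
The metatheory is ZFC. A model of ZF is \emph{$\omega$-standard} if each of its natural numbers has only finitely many predecessors; transitive models are $\omega$-standard. We consider only such models, so that the sentences of the model are the true sentences and no artifact of nonstandard integers enters. In an $\omega$-standard model $N$, ``theory of a structure'' and ``recursive'' mean the same inside and outside: satisfaction in a structure of $N$ agrees with true satisfaction by induction on the formula, and ``$T\subseteq\omega$ is recursive'' is an arithmetical statement about $T$.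

Our only hypothesis is that a transitive (respectively $\omega$-standard) set model $M_0$ of ZF exists; without it the question is void. Its constructible universe $L^{M_0}$ satisfies ZFC, and a countable elementary submodel of $L^{M_0}$, collapsed in the transitive case, is a \emph{countable} transitive (respectively $\omega$-standard) model of ZFC. Such a model is the starting point of the construction.

\subsection*{Results}
The answer is yes, in the strong form.

\begin{theorem}\label{thm:A}
If there is a transitive (respectively $\omega$-standard) model of ZF, then there is a transitive (respectively $\omega$-standard) model $N$ of ZF with a cardinal $\kappa=\kappa+\kappa$ such that $\mathrm{CARD}^+_\kappa$ is undecidable in $N$. So $C=\{x:x\le\kappa\}$ is an initial segment, hence downward closed, and it is closed under addition.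
\end{theorem}

The method gives more, and it is compatible with any prescribed amount of dependent choice. We recall the terms. For an infinite cardinal $\nu$, the principle $\mathrm{DC}_\nu$ says: if $X\ne\emptyset$ and $\triangleleft$ is a relation between $X^{<\nu}$ (functions from ordinals $\xi<\nu$ to $X$) and $X$ such that every $s\in X^{<\nu}$ has some $y$ with $s\triangleleft y$, then there is $f:\nu\to X$ with $f{\restriction}\xi\triangleleft f(\xi)$ for all $\xi<\nu$. A \emph{graph} is a set $V$ with a set $R$ of two-element subsets of $V$. \emph{Monadic second-order} logic adds to first-order logic variables for subsets of the universe and the relation $\in$; \emph{full} means that these variables range over all subsets. \emph{Full second-order arithmetic} is $(\omega;+,\times)$ with quantifiers over all subsets of and relations on $\omega$. A set $S\subseteq\omega$ is \emph{one-one reducible} to a theory $T$ if there is a recursive injection $n\mapsto\chi_n$ with $n\in S\iff\chi_n\in T$.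

\begin{theorem}\label{thm:B}
Let $M$ be a countable transitive (or $\omega$-standard) model of ZFC and let $\lambda,\nu$ be infinite cardinals of $M$. There is a model $N\supseteq M$ of $\mathrm{ZF}+\mathrm{DC}_\nu$ with the same ordinals as $M$ in which statements \emph{(1)--(4)} hold. The model built from $\lambda$ by finite conditions (Case~F of Section~\ref{sec:model}) also satisfies \emph{(1)--(4)}.
\begin{itemize}
\item[(1)] For every graph on a well-orderable vertex set of size $\ge2$ and $\le|\lambda|$ there is $\kappa=2\kappa$ such that the graph is isomorphic to the one defined in $\mathrm{CARD}^+_\kappa$ by fixed parameter-free formulas $\mathrm{Vert}(x)$, $\mathrm{Edge}(x,y)$, independent of the graph, $\lambda$ and $\nu$. Moreover, the sets $\{v:\mathrm{Vert}(v),\ v\le x\}$ for $x\le\kappa$ are exactly all subsets of the vertex set.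
\item[(2)] For every structure $\mathfrak A=(D;T_1,\dots,T_r)$ with ternary relations $T_i$ and $D\ne\emptyset$ well-orderable of size $\le|\lambda|$ there is $\kappa=2\kappa$ such that $\mathfrak A$, and even its full monadic second-order theory, is interpretable without parameters in $\mathrm{CARD}^+_\kappa$, by formulas depending only on $r$.
\item[(3)] Every $S\subseteq\omega$ is one-one reducible to $\mathrm{Th}(\mathrm{CARD}^+_\kappa)$ for some $\kappa=2\kappa$.
\item[(4)] There is $\kappa=2\kappa$ such that $\mathrm{Th}(\mathrm{CARD}^+_\kappa)$ computes the theory of full second-order arithmetic, and every deductively closed theory in the language $\{+\}$ that is true in $\mathrm{CARD}^+_\kappa$ is undecidable. In particular, the set of sentences true in all $\mathrm{CARD}^+_\kappa$ with $\kappa=2\kappa$ is undecidable.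
\end{itemize}
\end{theorem}

Statements (1)--(4) are made inside $N$: graphs, structures, subsets and the cardinal $|\lambda|$ are those of $N$. Finally, an undecidable example must contain a cardinal that cannot be well-ordered.

\begin{theorem}\label{thm:C}
In ZF, if $C$ is a nonempty set of well-orderable cardinals, downward closed and closed under addition, then $\mathrm{CARD}^+_C$ is decidable.
\end{theorem}

\subsection*{The idea}
To each vertex $v$ we attach a set $A_v$ whose points the model cannot tell apart, with few exceptions at a time. Let $K$ be the union of infinitely many copies of a point, of each $A_v$, and of $A_u\times A_v$ for each edge $\{u,v\}$. An injection between subsets of $K$ cannot forget a typical point of $A_v$, so the cardinals of these pieces are ordered as the sets $\emptyset$, $\{v\}$, $\{u,v\}$ are ordered by inclusion. The first-order property that singles these cardinals out among all $x\le|K|$ is that of being idempotent and additively prime.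

Section~\ref{sec:wo} proves Theorem~\ref{thm:C}. Section~\ref{sec:blocks} states the properties of the model that the argument uses and works out a graph with two vertices. Sections~\ref{sec:primes} and~\ref{sec:graph} find all idempotent primes below $|K|$ and recover the graph. Section~\ref{sec:model} builds the model, and Section~\ref{sec:coding} derives Theorems~\ref{thm:A} and~\ref{thm:B}.

\section{Well-orderable cardinals}\label{sec:wo}

A cardinal $|X|$ is \emph{well-orderable} if $X$ can be well-ordered. These cardinals are the finite ones, which we identify with natural numbers, and the alephs $\aleph_\gamma$. ZF proves $|\theta\times\theta|=|\theta|$ for every infinite ordinal $\theta$; hence $n+\aleph_\gamma=\aleph_\gamma$ and $\aleph_\gamma+\aleph_\delta=\aleph_{\max(\gamma,\delta)}$. On well-orderable cardinals, then, addition splits into an arithmetic part and an order part that do not interact, and the proof of Theorem~\ref{thm:C} makes this splitting effective. In ZFC every cardinal is well-orderable, so the theorem contains the decidability result quoted in the introduction.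

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $C=\{0\}$, the structure has one element and is decidable. Otherwise $1\in C$ by downward closure, so $\omega\subseteq C$ by closure under addition, and $\{\gamma:\aleph_\gamma\in C\}$ is a downward closed set of ordinals, that is, an ordinal $\alpha$. Thus $C=\omega\cup\{\aleph_\gamma:\gamma<\alpha\}$. We use two decidability theorems. The theory of $(\omega;+)$ is decidable (Presburger), and the theory of $(\alpha;<)$ is decidable for every ordinal $\alpha$ (Mostowski--Tarski; see \cite{DMT}). The latter can be applied in $L$, where choice holds and $(\alpha;<)$ has the same theory, so no choice is used. If $\alpha=0$ the first theorem finishes the proof; let $\alpha>0$.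

We claim the following. Given a $\{+\}$-formula $\varphi$ and a division of its free variables into \emph{finite} variables $\bar x$ and \emph{infinite} variables $\bar y$, one can compute a finite list of pairs $(\rho_k(\bar x),\rho'_k(\bar y))$, with $\rho_k$ in the language $\{+\}$ and $\rho'_k$ in the language $\{<\}$, such that for all tuples $\bar n$ from $\omega$ and $\bar\gamma$ from $\alpha$
\[
\mathrm{CARD}^+_C\models\varphi(\bar n,\aleph_{\bar\gamma})\iff\text{for some $k$, }(\omega;+)\models\rho_k(\bar n)\text{ and }(\alpha;<)\models\rho'_k(\bar\gamma).
\]
For a sentence $\varphi$ the $\rho_k$ and $\rho'_k$ are sentences, so the claim reduces the theory of $\mathrm{CARD}^+_C$ to the two decidable theories.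

The claim is proved by recursion on $\varphi$. By introducing variables for subterms we may assume that the atomic formulas are $u=v$ and $u+v=w$. Let $\top$ be a valid sentence. For $u=v$ the list is $(u=v,\top)$ or $(\top,u=v)$ if the two variables are of the same kind, and it is empty otherwise. For $u+v=w$: if all three variables are finite, the list is $(u+v=w,\top)$; if $u,v$ are finite and $w$ is infinite, or if $w$ is finite and one of $u,v$ is infinite, it is empty; if $w$ and exactly one of $u,v$, say $v$, are infinite, it is $(\top,v=w)$; if all are infinite, it is $(\top,\,w=\max(u,v))$. For a disjunction, concatenate the lists. For a negation, all pairs fail exactly when there is a set $J$ of indices such that $\rho_k$ fails for $k\in J$ and $\rho'_k$ fails for $k\notin J$; so the new list has one pair $(\bigwedge_{k\in J}\neg\rho_k,\bigwedge_{k\notin J}\neg\rho'_k)$ for each $J$. For $\exists w\,\psi$, the witness is finite or infinite. Take the list for $\psi$ with $w$ finite and replace each $\rho_k$ by $\exists w\,\rho_k$; take the list for $\psi$ with $w$ infinite and replace each $\rho'_k$ by $\exists w\,\rho'_k$; concatenate. This is correct because $w$ occurs in only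 one member of each pair.
\end{proof}

The order part of this structure, the set of alephs, has an algebraic description that makes sense for arbitrary cardinals.

\begin{definition}\label{def:prime}
A cardinal $x$ is an \emph{idempotent prime} if $x\ne0$, $x+x=x$, and $x=y+z$ implies $x=y$ or $x=z$.
\end{definition}

If $x=y+z$ then $y,z\le x$. So for downward closed $C$ the set of idempotent primes in $C$ is defined in $\mathrm{CARD}^+_C$ by the formula that Definition~\ref{def:prime} spells out. Among well-orderable cardinals the idempotent primes are exactly the alephs: a nonzero natural number is not idempotent, and if $\aleph_\gamma=y+z$ then $y,z$ are well-orderable and $\aleph_\gamma$ is the larger of them. With choice, therefore, the idempotent primes form a well-ordered chain. Our task is to make them form a partial order that codes a given graph.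

\section{Interchangeable points}\label{sec:blocks}

All cardinal computations below rest on one property of the model: each set of the model treats all points of a given block alike, apart from a small set of exceptions. There are two versions, which differ in the meaning of ``small''.
\begin{itemize}
\item \textbf{Case F}: $\nu=\omega$, and \emph{small} means finite.
\item \textbf{Case D}: $\nu$ is any infinite cardinal of $M$, and \emph{small} means that there is an injection into $\nu$.
\end{itemize}
Theorem~\ref{thm:A} needs only Case~F with $\lambda=\omega$; Case~D serves to obtain $\mathrm{DC}_\nu$. In both cases finite sets are small, the union of two small sets is small, and every small set injects into $\nu$.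

\begin{proposition}\label{prop:model}
Let $M$ be a countable transitive (respectively $\omega$-standard) model of ZFC, let $\lambda$ be an infinite cardinal of $M$, and fix one of the two cases. There are a transitive (respectively $\omega$-standard) model $N\supseteq M$ of ZF with the same ordinals as $M$ and a sequence $\langle A_v:v<\lambda\rangle\in N$ of pairwise disjoint sets, called \emph{blocks}, with the following properties. Put $A=\bigcup_{v<\lambda}A_v$, and call $e\in N$ a \emph{small subset of $A$} if $N$ satisfies that $e\subseteq A$ is small.
\begin{itemize}
\item[(B1)] For every small $e\subseteq A$ and every $v<\lambda$, the set $A_v\setminus e$ is infinite. In Case~D, there is in $N$ an injection $\nu\to A_v\setminus e$.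
\item[(B2)] \emph{(Transfer.)} For every $Y\in N$ there is a small $e\subseteq A$, called a \emph{support} of $Y$, such that for all formulas $\varphi$ of set theory, all $v<\lambda$, all $a,b\in A_v\setminus e$, all finite tuples $\vec d$ from $A\setminus\{a,b\}$ and all finite tuples $\vec c$ of ordinals,
\[
N\models\varphi(Y,a,\vec d,\vec c\,)\iff N\models\varphi(Y,b,\vec d,\vec c\,).
\]
\item[(B3)] In Case~D, $N\models\mathrm{DC}_\nu$.
\end{itemize}
\end{proposition}

The proof is in Section~\ref{sec:model}. A small superset of a support is again a support, so finitely many sets have a common support. Being a support is a property judged from outside $N$, but a support $e$ is an element of $N$, so every set that we define from it belongs to $N$. With this understanding we work inside $N$ until the end of Section~\ref{sec:graph}.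

The points $\vec d$ may lie in $e$ or outside it, but they must differ from $a$ and $b$: the statement ``$a\ne d$'' does not transfer to $b=d$. Also, two points $a\neq b$ of $A_v\setminus e$ cannot both be sets of ordinals, since ``$c\in a$'' would fail to transfer for an ordinal $c$ in their symmetric difference. This is why the points of the blocks will be \emph{sets} of generic sets of ordinals.

\subsection*{One block}
Take Case~F. Let $X\subseteq A_0$ have support $e$. The statement ``$a\in X$'' transfers between points of $A_0\setminus e$, so $X$ contains all of $A_0\setminus e$ or none of it: every subset of $A_0$ is finite or cofinite. Hence $|A_0|$ is not idempotent, since $A_0$ does not split into two infinite parts. It is not prime either. Indeed, $\omega$ does not inject into $A_0$, as the images of the even numbers would form an infinite, coinfinite set. A bijection $h$ of $A_0$ onto $A_0\setminus\{a\}$ would give the injection $n\mapsto h^n(a)$. So in $|A_0|=|A_0\setminus\{a\}|+1$ neither summand equals $|A_0|$.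

Both defects disappear on passing to $A_0\times\omega$. Idempotence holds because $2\times\omega$ is in bijection with $\omega$, and finitely many points no longer matter. To see this for any block $A_v$, let $e$ be finite, $e\cap A_v=\{c_0,\dots,c_{m-1}\}$, and $d\in A_v\setminus e$. Use the even levels for the points outside $e$ and the odd levels over $d$ for the rest:
\begin{equation}\label{eq:absorb}
\vartheta_v:A_v\times\omega\to(A_v\setminus e)\times\omega,\qquad
\begin{aligned}
(a,n)&\mapsto(a,2n)&&\text{for }a\notin e,\\
(c_r,n)&\mapsto(d,\,2(mn+r)+1)&&\text{for }r<m.
\end{aligned}
\end{equation}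
This map is injective, because $mn+r$ with $r<m$ determines $n$ and $r$.

\subsection*{Two vertices, with and without an edge}
Still in Case~F, let
\[
\beta_0=|A_0\times\omega|,\qquad\beta_1=|A_1\times\omega|,\qquad\beta_{01}=|A_0\times A_1\times\omega|,
\]
and code the two graphs on $\{0,1\}$ by
\[
K'=\omega\sqcup(A_0\times\omega)\sqcup(A_1\times\omega),\qquad K''=K'\sqcup(A_0\times A_1\times\omega),
\]
with cardinals $\kappa'=2\kappa'$ and $\kappa''=2\kappa''$.

\emph{$\beta_0$ and $\beta_1$ are incomparable.} Let $h:A_0\times\omega\to A_1\times\omega$ have support $e$, let $a\ne a'$ be points of $A_0\setminus e$, and let $h(a,0)=(b,n)$. The point $b$ lies in $A_1$, so it differs from $a$ and $a'$, and transfer gives $h(a',0)=(b,n)$. So $h$ is not injective and $\beta_0\not\le\beta_1$; exchanging the blocks gives $\beta_1\not\le\beta_0$.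

\emph{Without the edge, no idempotent prime $z\le\kappa'$ lies above both.} From $\aleph_0+\beta_0\le2\beta_0=\beta_0$ we get $\kappa'=\beta_0+\beta_1$. If $z$ is idempotent and $\beta_0,\beta_1\le z\le\kappa'$, then $\kappa'\le 2z=z$, so $z=\beta_0+\beta_1$. This is not prime: $z=\beta_0$ would give $\beta_1\le\beta_0$, and $z=\beta_1$ would give $\beta_0\le\beta_1$.

\emph{With the edge, $\beta_{01}\le\kappa''$ is an idempotent prime above both.} It is idempotent, and fixing one coordinate gives $\beta_0,\beta_1\le\beta_{01}$. Let $A_0\times A_1\times\omega=Y\sqcup Z$ and let $e$ support $Y$. Fix $n$. Changing first $a$ and then $b$, transfer shows that ``$(a,b,n)\in Y$'' has the same truth value for all $a\in A_0\setminus e$, $b\in A_1\setminus e$. So each level $n$ of $(A_0\setminus e)\times(A_1\setminus e)\times\omega$ lies wholly in $Y$ or wholly in $Z$, and one side, say $Y$, receives infinitely many levels. Using $\omega\cong\omega\times\omega$ and the product of $\vartheta_0$ and $\vartheta_1$,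
\[
\beta_{01}=|(A_0\times\omega)\times(A_1\times\omega)|\le|(A_0\setminus e)\times(A_1\setminus e)\times\omega|\le|Y|\le\beta_{01}.
\]
Hence $|Y|=\beta_{01}$.

So the sum $\beta_0+\beta_1$ is an upper bound that is always present and carries no information, while a \emph{prime} upper bound is present exactly when the edge is. For a general graph two things remain. The cardinals that stand for vertices must be defined without parameters, and a non-edge must be detected in the presence of many other vertices and edges. Both require the complete list of idempotent primes below $|K|$.

\section{The idempotent primes below $\kappa$}\label{sec:primes}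

We work in $N$, in either case. Let $V\subseteq\lambda$ with $|V|\ge2$, and let $R$ be a set of two-element subsets of $V$. The sets $V$ and $R$ belong to $N$ and need not belong to $M$. Put
\[
\Delta=\{\emptyset\}\cup\{\{v\}:v\in V\}\cup R ,
\]
a family closed under subsets. For finite $s\subseteq\lambda$ let $A_s$ be the set of functions $f$ on $s$ with $f(v)\in A_v$ for $v\in s$. Thus $A_\emptyset=\{\emptyset\}$, $A_{\{v\}}$ is a copy of $A_v$, and $A_{\{u,v\}}$ is a copy of $A_u\times A_v$; writing tuples as functions lets us say that one tuple extends another. Let
\[
\Phi=\bigcup_{s\in\Delta}A_s,\qquad K=\Phi\times\nu,\qquad\kappa=|K|,\qquad C=\{x:x\le\kappa\}.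
\]
Since $2|\nu|=|\nu|$ we have $\kappa=2\kappa$. Let $\mathrm{Pr}$ be the set of idempotent primes in $C$. Let $\Theta$ be the set of infinite initial ordinals $\theta\le\nu$ of $N$, so that $\Theta=\{\omega\}$ in Case~F, and put
\[
\beta_{s,\theta}=|A_s\times\theta|\in C\qquad(s\in\Delta,\ \theta\in\Theta).
\]
The goal is to show that $\mathrm{Pr}$ consists of the $\beta_{s,\theta}$ and to determine their order. For small $e\subseteq A$ let
\[
A_s^e=\{f\in A_s:\operatorname{ran}f\cap e=\emptyset\},
\]
the set of tuples that are typical with respect to $e$. It is nonempty by (B1), as $s$ is finite.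

Transfer enters through two lemmas, one on injections and one on subsets. The first says that an injection must copy every typical coordinate of its argument into its value.

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $X,X'\subseteq K$, let $h:X\to X'$ be injective with support $e$, and let $h(f,\xi)=(f',\xi')$. If $v\in\operatorname{dom}f$ and $f(v)\notin e$, then $v\in\operatorname{dom}f'$ and $f'(v)=f(v)$.
\end{lemma}

\begin{proof}
Put $a=f(v)$ and suppose the conclusion fails. Then $a\notin\operatorname{ran}f'$: if $a=f'(w)$, then $a\in A_v\cap A_w$ and $w=v$, since blocks are disjoint. By (B1) pick $b\in A_v\setminus(e\cup\operatorname{ran}f\cup\operatorname{ran}f')$, and let $f^b$ be $f$ with the value at $v$ changed to $b$. The statement ``$(f,\xi)\in\operatorname{dom}h$ and $h(f,\xi)=(f',\xi')$'' is a formula in $h$, the point $a$, the other values of $f$, the values of $f'$, and ordinals, namely $\xi,\xi'$ and the elements of $\operatorname{dom}f$ and $\operatorname{dom}f'$. The other values of $f$ lie in other blocks, so they differ from $a$ and $b$, and the values of $f'$ differ from $a$ and $b$ as well. By (B2), $h(f^b,\xi)=(f',\xi')=h(f,\xi)$ with $f^b\ne f$, which contradicts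 injectivity.
\end{proof}

The vertices occur in this proof as parameters, and (B2) permits this because they are ordinals. This is where the well-orderability of the vertex set is used.

\begin{lemma}[Homogeneity]\label{lem:homog}
Let $X\subseteq K$ have support $e$. Let $s,t$ be disjoint with $s\cup t\in\Delta$, let $g\in A_t$ with $\operatorname{ran}g\subseteq e$, and let $\xi<\nu$. Then the truth value of $(g\cup f,\xi)\in X$ is the same for all $f\in A_s^e$.
\end{lemma}

\begin{proof}
Any two members of $A^e_s$ are joined by changing one coordinate at a time within $A_s^e$, so let $f,f'\in A_s^e$ differ only at $v$. Apply (B2) with $a=f(v)$ and $b=f'(v)$. The remaining values of $g\cup f$ lie in blocks other than $A_v$, so they differ from $a$ and $b$.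
\end{proof}

These lemmas speak only of typical tuples. The next one shows that the typical tuples already carry the full cardinal.

\begin{lemma}[Absorption]\label{lem:absorb}
If $e\subseteq A$ is small, $s\in\Delta$ and $\theta\in\Theta$, then $|A_s^e\times\theta|=\beta_{s,\theta}$.
\end{lemma}

\begin{proof}
If $s=\emptyset$ then $A_s^e=A_s$. Let $s\ne\emptyset$.

\emph{Case F.} Here $\theta=\omega$. Choose for each $v\in s$ an injection $\vartheta_v$ as in \eqref{eq:absorb}. A bijection $\omega\cong\omega^s$ and the product of the $\vartheta_v$ give an injection
\[
A_s\times\omega\cong\prod_{v\in s}(A_v\times\omega)\longrightarrow\prod_{v\in s}\bigl((A_v\setminus e)\times\omega\bigr)\cong A_s^e\times\omega .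
\]
The reverse inequality is an inclusion, and Cantor--Bernstein applies.

\emph{Case D.} Now $\theta$ may be smaller than $|e|$, so the levels cannot absorb $e$; the block itself does. For $v\in s$ let $H\subseteq A_v\setminus e$ be the range of an injection of $\nu$, given by (B1), and let $e_v=e\cap A_v$. Since $e_v$ injects into $\nu$, we have $|H|\le|H\cup e_v|\le2|\nu|=|H|$. A bijection $H\cup e_v\to H$ together with the identity on $A_v\setminus(H\cup e)$ is a bijection $A_v\to A_v\setminus e$. Choosing one for each of the finitely many $v\in s$ gives $|A_s|=|A_s^e|$.
\end{proof}

\begin{lemma}[Order]\label{lem:order}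
$\beta_{s,\theta}\le\beta_{t,\eta}$ if and only if $s\subsetneq t$, or $s=t$ and $\theta\le\eta$. In particular the $\beta_{s,\theta}$ are pairwise distinct.
\end{lemma}

\begin{proof}
($\Leftarrow$) If $s=t$ and $\theta\le\eta$, use the inclusion. Let $s\subsetneq t$. In Case~F, $\theta=\eta=\omega$; fix $g\in A_{t\setminus s}$ and map $(f,n)$ to $(f\cup g,n)$. In Case~D, $\theta$ may exceed $\eta$, and we store the level in a spare coordinate: choose $v\in t\setminus s$, an injection $\iota:\nu\to A_v$ and $g\in A_{t\setminus(s\cup\{v\})}$, and map $(f,\xi)$ to $(f\cup\{(v,\iota(\xi))\}\cup g,\,0)$.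

($\Rightarrow$) Let $h:A_s\times\theta\to A_t\times\eta$ be injective with support $e$, and fix $f\in A_s^e$. Write $h(f,\xi)=(f_\xi,\zeta_\xi)$ for $\xi<\theta$. By Lemma~\ref{lem:rigid}, $f_\xi\supseteq f$, so $s\subseteq t$. If $s=t$, then $f_\xi=f$ for all $\xi$, so $\xi\mapsto\zeta_\xi$ is an injection $\theta\to\eta$, and $\theta\le\eta$ as both are initial ordinals.

If $\beta_{s,\theta}=\beta_{t,\eta}$, both inequalities hold, which forces $s=t$ and then $\theta=\eta$.
\end{proof}

The injections in the first half of this proof explain two choices in the definition of $K$. Once $A_t\times\omega\subseteq K$, the cardinals $|A_s\times\theta|$ with $s\subsetneq t$ and $\theta\in\Theta$ lie below $\kappa$ whether we want them or not. So nothing is lost by closing $\Delta$ under subsets, and taking $\nu$ levels rather than $\omega$ makes the same values of $\theta$ occur for every $s$.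

\begin{proposition}\label{prop:primes}
$\mathrm{Pr}=\{\beta_{s,\theta}:s\in\Delta,\ \theta\in\Theta\}$.
\end{proposition}

\begin{proof}
($\supseteq$) We have $\beta_{s,\theta}\ne0$, and $2|\theta|=|\theta|$ gives idempotence. Let $\beta_{s,\theta}=y+z$, and write $A_s\times\theta=Y\sqcup Z$ with $|Y|=y$, $|Z|=z$. Let $e$ support $Y$. By Lemma~\ref{lem:homog} with $g=\emptyset$, for each $\xi<\theta$ the set $A_s^e\times\{\xi\}$ lies in $Y$ or in $Z$. So $\theta=Y_*\sqcup Z_*$ with $A_s^e\times Y_*\subseteq Y$ and $A_s^e\times Z_*\subseteq Z$. As $|\theta|$ is an aleph, hence prime, one of $Y_*,Z_*$ has cardinal $|\theta|$, say $Y_*$. By Lemma~\ref{lem:absorb}, $\beta_{s,\theta}=|A_s^e\times\theta|\le|Y|\le\beta_{s,\theta}$, so $y=\beta_{s,\theta}$.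

($\subseteq$) Let $x=|X|\in\mathrm{Pr}$ with $X\subseteq K$, and let $e$ support $X$. The set $X$ is arbitrary, so we sort its elements by which coordinates are typical. For $f\in\Phi$ let
\[
\operatorname{typ}(f)=\{v\in\operatorname{dom}f:f(v)\notin e\},
\]
which lies in $\Delta$ because $\Delta$ is closed under subsets, and let $X_s=\{(f,\xi)\in X:\operatorname{typ}(f)=s\}$ for $s\in\Delta$. There may be infinitely many nonempty $X_s$, so primality cannot be applied to the whole decomposition. We apply it once, to a piece that rigidity prevents from being mapped elsewhere. Since $X\ne\emptyset$ and members of $\Delta$ have at most two elements, there is an $s$ that is $\subseteq$-maximal with $X_s\ne\emptyset$.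

\emph{Step 1: $x=|X_s|$.} We have $x=|X_s|+|X\setminus X_s|$. If $x\ne|X_s|$, primality gives $x=|X\setminus X_s|$, so there is an injection $h:X\to X\setminus X_s$. Let $e'\supseteq e$ support $h$. An element of $X_s$ has the form $(g\cup f,\xi)$ with $\operatorname{ran}g\subseteq e$ and $f\in A_s^e$. By Lemma~\ref{lem:homog} it stays in $X$, and hence in $X_s$, if $f$ is replaced by any member of $A_s^{e'}\subseteq A^e_s$; so let $f\in A_s^{e'}$. By Lemma~\ref{lem:rigid}, $h(g\cup f,\xi)=(f',\xi')$ with $f'\supseteq f$, whence $\operatorname{typ}(f')\supseteq s$. As $(f',\xi')\in X_{\operatorname{typ}(f')}$, maximality gives $\operatorname{typ}(f')=s$. So $(f',\xi')\in X_s$, contrary to the choice of $h$.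

\emph{Step 2: $x=|A_s^e\times\theta|$ for an ordinal $\theta$ with $0<\theta\le\nu$ that is finite or in $\Theta$.} Let $W$ be the set of pairs $(g,\xi)$ such that $g\in A_{\operatorname{dom}g}$, $\operatorname{ran}g\subseteq e$, $\operatorname{dom}g\cap s=\emptyset$, $\operatorname{dom}g\cup s\in\Delta$, and $(g\cup f,\xi)\in X$ for all $f\in A_s^e$. By Lemma~\ref{lem:homog}, the map $(f,(g,\xi))\mapsto(g\cup f,\xi)$ sends $A_s^e\times W$ onto $X_s$, and it is injective, since $f$ and $g$ are the restrictions of $g\cup f$ to $s$ and its complement. Because blocks are disjoint, $g$ is determined by its range, a subset of $e$ with at most two elements. As $e$ injects into $\nu$, the set $W$ injects into $[\nu]^{\le2}\times\nu$, which has cardinal $|\nu|$. So $W$ is well-orderable. Let $\theta$ be the least ordinal in bijection with $W$; then $\theta\le\nu$, and $\theta\neq0$ as $X_s\ne\emptyset$.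

\emph{Step 3: $\theta$ is infinite.} Suppose $\theta=m$ is finite. Then $x+x=x$ gives an injection $h:A_s^e\times2m\to A_s^e\times m$ between subsets of $K$. Let $e'\supseteq e$ support $h$ and take $f\in A_s^{e'}$. By Lemma~\ref{lem:rigid}, for each $i<2m$ the first component of $h(f,i)$ extends $f$ and has domain $s$, so it equals $f$. Then the second components give an injection of $2m$ into $m$, which is impossible for $m>0$.

So $\theta\in\Theta$, and $x=\beta_{s,\theta}$ by Lemma~\ref{lem:absorb}.
\end{proof}

Each half of Definition~\ref{def:prime} was used once: primality in Step~1, to discard everything but one type of tuple, and idempotence in Step~3, to exclude finitely many levels.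

\section{Reading off the graph}\label{sec:graph}

In Case~F, Lemma~\ref{lem:order} and Proposition~\ref{prop:primes} say that $(\mathrm{Pr},\le)$ is isomorphic to $(\Delta,\subseteq)$, and the vertices are the elements just above the least one. In Case~D each $s\in\Delta$ is replaced by a chain of type $\Theta$. The bottom chain, made of the $\beta_{\emptyset,\theta}=|\theta|$, has a length that depends on $\nu$. A formula that works for all $\nu$ discards this chain by the property that its members are comparable with everything. By \eqref{eq:order} and the remark after Definition~\ref{def:prime}, the following are parameter-free formulas in the language $\{+\}$, where $J$ denotes the set of $y\in\mathrm{Pr}$ that are $\le$-incomparable with some element of $\mathrm{Pr}$: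
\begin{itemize}
\item $\mathrm{Vert}(x)$: $x$ is a minimal element of $J$;
\item $\mathrm{Edge}(x,y)$: $\mathrm{Vert}(x)$, $\mathrm{Vert}(y)$, $x\ne y$, and some $z\in\mathrm{Pr}$ has $x\le z$ and $y\le z$.
\end{itemize}

\begin{proposition}\label{prop:graph}
The map $v\mapsto\beta_{\{v\},\omega}$ is an isomorphism of $(V,R)$ onto the graph defined in $\mathrm{CARD}^+_\kappa$ by $\mathrm{Vert}$ and $\mathrm{Edge}$. For every $W\subseteq V$ there is $x_W\in C$ with $W=\{v\in V:\beta_{\{v\},\omega}\le x_W\}$.
\end{proposition}

\begin{proof}
We use Lemma~\ref{lem:order} and Proposition~\ref{prop:primes} throughout. Each $\beta_{\emptyset,\theta}$ is comparable with every $\beta_{\emptyset,\eta}$ and lies below every $\beta_{t,\eta}$ with $t\ne\emptyset$, so it is not in $J$. For $v\ne w$ in $V$ the elements $\beta_{\{v\},\omega}$ and $\beta_{\{w\},\omega}$ are incomparable; since $|V|\ge2$, every $\beta_{\{v\},\omega}$ is in $J$. The elements of $\mathrm{Pr}$ strictly below $\beta_{\{v\},\omega}$ are the $\beta_{\emptyset,\theta}$, as $\omega$ is the least member of $\Theta$; so $\beta_{\{v\},\omega}$ is minimal in $J$. The remaining elements of $\mathrm{Pr}$ are the $\beta_{\{v\},\theta}$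 with $\theta>\omega$ and the $\beta_{t,\theta}$ with $t\in R$. Each lies strictly above some $\beta_{\{v\},\omega}\in J$, so it is not minimal in $J$. Hence $\mathrm{Vert}$ defines $\{\beta_{\{v\},\omega}:v\in V\}$, and the map is a bijection onto this set.

We have $\beta_{\{u\},\omega}\le\beta_{t,\eta}$ if and only if $u\in t$. For $u\ne v$, therefore, $\beta_{t,\eta}$ lies above both $\beta_{\{u\},\omega}$ and $\beta_{\{v\},\omega}$ if and only if $u,v\in t$, that is, $t=\{u,v\}$. Such a $t\in\Delta$ exists if and only if $\{u,v\}\in R$.

Given $W\subseteq V$, let $X_W=\bigcup_{v\in W}A_{\{v\}}\times\omega\subseteq K$ and $x_W=|X_W|$. For $v\in W$ the inclusion gives $\beta_{\{v\},\omega}\le x_W$. Conversely, let $h:A_{\{v\}}\times\omega\to X_W$ be injective with support $e$, and let $f\in A^e_{\{v\}}$. By Lemma~\ref{lem:rigid}, $h(f,0)=(f',n)$ with $v\in\operatorname{dom}f'$. The domain of $f'$ is $\{w\}$ for some $w\in W$, so $v=w\in W$.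
\end{proof}

The hypothesis $|V|\ge2$ is needed: if $V$ has at most one element, $\mathrm{Pr}$ is a chain, $J$ is empty, and $\mathrm{Vert}$ defines the empty set.

\section{The symmetric model}\label{sec:model}

We now prove Proposition~\ref{prop:model}. The model $N$ is a symmetric extension: it lies between $M$ and a generic extension $M[G]$ and contains only those sets whose names are invariant under enough automorphisms of the forcing. The blocks will belong to $N$, while their enumerations will not.

\subsection*{Conditions, group and filter}
Work in $M$. Let $\mu=\omega$ in Case~F and $\mu=\nu^+$ in Case~D. In both cases $\mu$ is regular. Call a set of $M$ \emph{$\mu$-small} if it has size $<\mu$ in $M$. Let $I=\lambda\times\mu$ and $I_v=\{v\}\times\mu$ for $v<\lambda$. An index $j\in I_v$ will label a point $a_j$ of $A_v$, a pair $(j,i)\in I\times\mu$ will label an element $x_{j,i}$ of $a_j$, and $x_{j,i}$ will be a generic subset of $\mu$.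

Let $\mathbb P$ be the set of $\mu$-small partial functions $p:I\times\mu\times\mu\to2$, ordered by reverse inclusion; its largest element is $\emptyset$. Let $\mathcal G$ be the group of permutations of $I\times\mu$ of the form
\[
\pi(j,i)=(\sigma(j),\tau_j(i)),
\]
where $\sigma$ is a permutation of $I$ with $\sigma[I_v]=I_v$ for all $v$ and each $\tau_j$ is a permutation of $\mu$. It acts on $\mathbb P$ by $(\pi p)(\pi(j,i),m)=p(j,i,m)$, and on $\mathbb P$-names by the recursion $\pi\dot x=\{(\pi\dot y,\pi p):(\dot y,p)\in\dot x\}$. The canonical names $\check x=\{(\check y,\emptyset):y\in x\}$ of sets of $M$ are fixed by all of $\mathcal G$. For $E\subseteq I\times\mu$ let $\operatorname{fix}(E)$ be the group of $\pi\in\mathcal G$ that fix $E$ pointwise. The groups $\operatorname{fix}(E)$ with $E$ $\mu$-small generate a filter of subgroups, since $\operatorname{fix}(E)\cap\operatorname{fix}(E')=\operatorname{fix}(E\cup E')$, and the filter is \emph{normal}, that is, closed under conjugation, since $\pi\operatorname{fix}(E)\pi^{-1}=\operatorname{fix}(\pi E)$. A name $\dot x$ is \emph{symmetric} if it is fixed by all elements of $\operatorname{fix}(E)$ for some $\mu$-small $E$. It is \emph{hereditarily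 symmetric} if it is symmetric and $\dot y$ is hereditarily symmetric for all $(\dot y,p)\in\dot x$. Let $\mathrm{HS}$ be the class of such names.

\subsection*{The extension}
Since $M$ is countable, there is an $M$-generic filter $G$ on $\mathbb P$. If $M$ is transitive, let $N$ be the set of values $\dot x^G$ of the names $\dot x\in\mathrm{HS}^M$. Let $\Vdash$ be the forcing relation for $N$: it agrees with the usual one on atomic formulas, $p\Vdash\neg\varphi$ means that no $q\le p$ forces $\varphi$, $p\Vdash\varphi\wedge\psi$ means that $p$ forces both, and $p\Vdash\exists x\,\varphi(x)$ means that the $q$ forcing $\varphi(\dot y)$ for some $\dot y\in\mathrm{HS}$ are dense below $p$. We use the following standard facts \cite[Ch.~5]{JechAC}, \cite[Ch.~15]{JechST}.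
\begin{itemize}
\item[(a)] $M\subseteq N\subseteq M[G]$, and $N$ is a transitive model of ZF. Since $M[G]$ and $M$ have the same ordinals, so does $N$.
\item[(b)] For each formula $\varphi$, the relation $p\Vdash\varphi(\dot x,\dots)$ is definable in $M$, and the truth lemma holds: $N\models\varphi(\dot x^G,\dots)$ if and only if some $p\in G$ forces $\varphi(\dot x,\dots)$.
\item[(c)] For $\pi\in\mathcal G$: $p\Vdash\varphi(\dot x,\dots)$ if and only if $\pi p\Vdash\varphi(\pi\dot x,\dots)$.
\end{itemize}

If $M$ is $\omega$-standard but ill-founded, names cannot be evaluated by recursion, and we use a quotient. Let $N$ be $\mathrm{HS}^M$ modulo the relation ``some $p\in G$ forces $\dot x=\dot y$'', with membership given by ``some $p\in G$ forces $\dot x\in\dot y$''. Let $\dot x^G$ be the class of $\dot x$, identify $x\in M$ with $\check x^G$, and define $M[G]$ in the same way from all names. The basic properties of forcing are, formula by formula, theorems of ZFC, so they hold in $M$; among them are (c), the laws of equality, and the statement that a given axiom of ZF is forced over $\mathrm{HS}$. The truth lemma follows by induction on $\varphi$. For atomic formulas it is the definition,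 and for conjunctions it holds because two members of $G$ have a common extension in $G$. For $\neg\varphi$, the conditions that force $\varphi$ or force $\neg\varphi$ form a dense set in $M$, which $G$ meets, and $G$ cannot contain conditions of both kinds. For $\exists x\,\varphi$, if $p\in G$ forces it, then the set of $q\le p$ forcing $\varphi(\dot y)$ for some $\dot y\in\mathrm{HS}$ is in $M$ and dense below $p$, so $G$ meets it; conversely, a condition forcing $\varphi(\dot y)$ forces $\exists x\,\varphi$. Hence $N\models\mathrm{ZF}$, and the same argument with all names gives $M[G]\models\mathrm{ZFC}$. If $p$ forces ``$\dot x$ is an ordinal'', then the conditions forcing $\dot x=\check\alpha$ for some ordinal $\alpha$ are dense below $p$; so $N$ and $M$ have the same ordinals, and $N$ is $\omega$-standard. If $p$ forces $\dot x\in\dot y$, then the conditions $q$ such that $q\le r$ and $q$ forces $\dot x=\dot z$ for some $(\dot z,r)\in\dot y$ are dense below $p$. So the members of $\dot y^G$ are the $\dot z^G$ with $(\dot z,r)\in\dot y$ and $r\in G$, as in the transitive case; in particular, every member in $M[G]$ of an element of $N$ is in $N$, and bounded formulas are absolute between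 $N$ and $M[G]$. Everything below uses only these facts.

\subsection*{The blocks}
For a set $Z\in M$ of names let $Z^\bullet=\{(\dot z,\emptyset):\dot z\in Z\}$, a name for the set of values of the members of $Z$. Let $(\dot x,\dot y)^\bullet=\{\{\dot x\}^\bullet,\{\dot x,\dot y\}^\bullet\}^\bullet$, and for a sequence of names in $M$ let $\langle\dot y_\xi:\xi<\gamma\rangle^\bullet=\{(\check\xi,\dot y_\xi)^\bullet:\xi<\gamma\}^\bullet$, a name for the sequence of values. These operations commute with the action of $\mathcal G$. Therefore:
\begin{equation}\label{eq:seq}
\begin{gathered}
\text{if all $\dot y_\xi$ are in $\mathrm{HS}$ and are fixed by $\operatorname{fix}(E)$ for one $\mu$-small $E$,}\\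
\text{then $\langle\dot y_\xi:\xi<\gamma\rangle^\bullet\in\mathrm{HS}$.}
\end{gathered}
\end{equation}
Define
\[
\dot x_{j,i}=\{(\check m,p):p(j,i,m)=1\},\qquad\dot a_j=\{\dot x_{j,i}:i<\mu\}^\bullet,\qquad\dot A_v=\{\dot a_j:j\in I_v\}^\bullet .
\]
For $\pi(j,i)=(\sigma(j),\tau_j(i))$ we have $\pi\dot x_{j,i}=\{(\check m,\pi p):(\pi p)(\pi(j,i),m)=1\}=\dot x_{\pi(j,i)}$. Since $\tau_j$ is onto $\mu$, $\pi\dot a_j=\dot a_{\sigma(j)}$, and since $\sigma[I_v]=I_v$, $\pi\dot A_v=\dot A_v$. So $\dot x_{j,i}$ is fixed by $\operatorname{fix}(\{(j,i)\})$; $\dot a_j$ is fixed by $\operatorname{fix}(\{(j,0)\})$, because $\pi(j,0)=(j,0)$ gives $\sigma(j)=j$; and $\dot A_v$ is fixed by $\mathcal G$. All these names are in $\mathrm{HS}$, and by \eqref{eq:seq} the sequence $\langle A_v:v<\lambda\rangle$ of values is in $N$.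

The sets $x_{j,i}$ are pairwise distinct. Given $(j,i)\ne(j',i')$ and $p$, there is $m<\mu$ such that neither $(j,i,m)$ nor $(j',i',m)$ is in the $\mu$-small set $\operatorname{dom}p$. Extending $p$ by the values $1$ and $0$ at these points forces $m\in x_{j,i}\setminus x_{j',i'}$, and $G$ meets the dense set of such extensions. Hence the $a_j$ are nonempty and pairwise disjoint, so pairwise distinct, and the blocks $A_v=\{a_j:j\in I_v\}$ are pairwise disjoint.

Let $\bar e\subseteq I$ be $\mu$-small in $M$, and let $\langle j_\xi:\xi<\gamma\rangle\in M$ enumerate it without repetition, with $\gamma$ finite in Case~F and $\gamma\le\nu$ in Case~D. All $\dot a_{j_\xi}$ are fixed by $\operatorname{fix}(\bar e\times\{0\})$, so by \eqref{eq:seq}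
\begin{equation}\label{eq:small}
\text{the injection $\xi\mapsto a_{j_\xi}$ is in $N$, and its range $\{a_j:j\in\bar e\}$ is a small subset of $A$.}
\end{equation}

\subsection*{Proof of (B2)}
Let $\dot Y\in\mathrm{HS}$ name $Y$ and be fixed by $\operatorname{fix}(E)$, with $E$ $\mu$-small. Let $\bar e=\{j:(j,i)\in E\text{ for some }i\}$ and $e=\{a_j:j\in\bar e\}$, which is small by \eqref{eq:small}. Suppose that transfer fails for $e$. Exchanging $a$ and $b$ if necessary, there are $k\ne l$ in some $I_v\setminus\bar e$, names $\vec{\dot d}$ of the form $\dot a_j$ with $j\ne k,l$, ordinals $\vec c$, and by (b) a condition $q\in G$ with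
\[
q\Vdash\varphi(\dot Y,\dot a_k,\vec{\dot d},\check{\vec c}\,)\qquad\text{and}\qquad q\Vdash\neg\varphi(\dot Y,\dot a_l,\vec{\dot d},\check{\vec c}\,).
\]
We want an automorphism $\pi$ that exchanges $\dot a_k$ and $\dot a_l$, fixes the other names, and makes $\pi q$ compatible with $q$. Simply exchanging $k$ and $l$ may fail the last demand, because $q$ may say different things about $x_{k,i}$ and $x_{l,i}$. But $q$ mentions few elements of $a_k$ and $a_l$, and these sets are unordered, so we can move what $q$ says to elements that $q$ does not mention.

In $M$, let $F$ be the $\mu$-small set of all $i<\mu$ such that $(k,i,m)$ or $(l,i,m)$ is in $\operatorname{dom}q$ for some $m$. Let $\tau$ be a permutation of $\mu$ that exchanges $F$ with a subset of $\mu\setminus F$ of the same size, so $\tau[F]\cap F=\emptyset$. Define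
\[
\pi(k,i)=(l,\tau(i)),\qquad\pi(l,i)=(k,\tau(i)),\qquad\pi(j,i)=(j,i)\ \text{ for }j\ne k,l .
\]
Then $\pi\in\mathcal G$, because $k$ and $l$ lie in the same $I_v$, and $\pi\in\operatorname{fix}(E)$, because $k,l\notin\bar e$. So $\pi\dot Y=\dot Y$, $\pi\dot a_k=\dot a_l$, and $\pi$ fixes $\vec{\dot d}$ and $\check{\vec c}$. By (c), $\pi q\Vdash\varphi(\dot Y,\dot a_l,\vec{\dot d},\check{\vec c}\,)$. At points $(j,i,m)$ with $j\ne k,l$ the functions $\pi q$ and $q$ coincide. A point $(j,i,m)\in\operatorname{dom}(\pi q)$ with $j\in\{k,l\}$ has $i\in\tau[F]$, so $i\notin F$ and the point is not in $\operatorname{dom}q$. Hence $q\cup\pi q$ is a condition. It extends $q$ and forces $\varphi(\dot Y,\dot a_l,\vec{\dot d},\check{\vec c}\,)$, whose negation $q$ forces. This is a contradiction.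

\subsection*{Proof of (B1)}
In $M[G]$ the map $j\mapsto a_j$ is a bijection of $I_v$ onto $A_v$, so $A_v$ is infinite in $M[G]$ and therefore in $N$. In Case~F this gives (B1), as $e$ is finite. In Case~D, let $h:e\to\nu$ be an injection in $N$, and let $e_0=\{a_j:j\in\bar e_0\}$ be the support of $h$ found in the proof of (B2), with $\bar e_0$ $\mu$-small in $M$. Then $e\subseteq e_0$. Otherwise take $a\in e\setminus e_0$, say $a\in A_w$, and a point $b\ne a$ of $A_w\setminus e_0$, which exists as $|I_w\setminus\bar e_0|=\mu$; the statement ``$h(a)=\xi$'' transfers to $b$, against injectivity. Now choose in $M$ an injection $\xi\mapsto j_\xi$ of $\nu$ into $I_v\setminus\bar e_0$. Its range is $\mu$-small as $\nu<\mu$, and \eqref{eq:small} gives an injection $\nu\to A_v\setminus e_0\subseteq A_v\setminus e$ in $N$.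

\subsection*{Proof of (B3)}
Take Case~D. Choice holds in $M[G]$, so it suffices to show that short sequences built there lie in $N$. This uses $\nu<\mu$ and the regularity of $\mu$ twice: a union of $\nu$ compatible conditions is a condition, and a union of $\nu$ $\mu$-small sets $E$ is $\mu$-small.

\begin{lemma}\label{lem:closed}
In Case~D, if $\gamma\le\nu$ and $f\in M[G]$ is a function on $\gamma$ all of whose values lie in $N$, then $f\in N$.
\end{lemma}

\begin{proof}
In this proof ``forces'' refers to the forcing relation for $M[G]$. Let $\dot f$ be a $\mathbb P$-name for $f$, and let $p_0\in G$ force that $\dot f$ is a function on $\check\gamma$. In $M$, for $\xi<\gamma$ let $O_\xi$ be the set of conditions that force $\dot f(\check\xi)=\dot y$ for some $\dot y\in\mathrm{HS}$; it is closed under extension. First we find $p\in G$, $p\le p_0$, below which all $O_\xi$ are dense. The set of $p$ such that either all $O_\xi$ are dense below $p$, or some $O_\xi$ contains no extension of $p$, is in $M$ and is dense: if the first alternative fails for a condition, the second holds for some extension of it. So $G$ contains such a $p\le p_0$. The second alternative is impossible, because $f(\xi)=\dot y^G$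 for some $\dot y\in\mathrm{HS}$, some $r\in G$ forces this, and $p\cup r\in O_\xi$.

Next, $\bigcap_{\xi<\gamma}O_\xi$ is dense below $p$. Given $q\le p$, build in $M$ a decreasing sequence $\langle q_\xi:\xi\le\gamma\rangle$ with $q_0=q$, $q_{\xi+1}\in O_\xi$, and unions at limits; then $q_\gamma$ lies in every $O_\xi$. So there is $r\in G\cap\bigcap_\xi O_\xi$ with $r\le p$. By Collection and choice in $M$, pick for each $\xi<\gamma$ a name $\dot y_\xi\in\mathrm{HS}$ such that $r$ forces $\dot f(\check\xi)=\dot y_\xi$, and a $\mu$-small $E_\xi$ such that $\operatorname{fix}(E_\xi)$ fixes $\dot y_\xi$. Then $E=\bigcup_\xi E_\xi$ is $\mu$-small, the name $\langle\dot y_\xi:\xi<\gamma\rangle^\bullet$ is in $\mathrm{HS}$ by \eqref{eq:seq}, and $r$ forces it to equal $\dot f$.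
\end{proof}

The same proof with canonical names $\check y$ in place of $\mathrm{HS}$ names shows that a function in $M[G]$ from $\gamma\le\nu$ to the ordinals lies in $M$; so $\nu$ remains a cardinal in $M[G]$ and in $N$. Now let $X\ne\emptyset$ and $\triangleleft$ be as in the hypothesis of $\mathrm{DC}_\nu$ in $N$. By Lemma~\ref{lem:closed}, the set $X^{<\nu}$ is the same in $N$ and in $M[G]$, so the hypothesis holds in $M[G]$. There we well-order $X$ and define $f:\nu\to X$ by letting $f(\xi)$ be the least $y$ with $f{\restriction}\xi\triangleleft y$. By Lemma~\ref{lem:closed} again, $f\in N$. This proves (B3) and completes the proof of Proposition~\ref{prop:model}.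

\section{Coding sets, structures and arithmetic}\label{sec:coding}

Let $M,\lambda,\nu$ be as in Theorem~\ref{thm:B}, and let $N$ be the model of Proposition~\ref{prop:model}, either for Case~D with the given $\nu$, which yields $\mathrm{DC}_\nu$, or for Case~F. We prove (1)--(4) for both at once, working in $N$, and obtain Theorem~\ref{thm:A} along with (3). We never use that $\lambda$ remains an initial ordinal in $N$.

\subsection*{Graphs: part (1)}
A well-orderable vertex set of size $\le|\lambda|$ injects into $\lambda$, so the graph is isomorphic to some $(V,R)$ with $V\subseteq\lambda$. Proposition~\ref{prop:graph} covers all such $V,R\in N$ with $|V|\ge2$, by the same two formulas. Each set $\{v:\mathrm{Vert}(v),\ v\le x\}$ is a subset of the vertex set, and every subset arises from some $x_W$.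

\subsection*{Sets of integers: part (3) and Theorem~\ref{thm:A}}
For $S\subseteq\omega$ let $\Gamma_S$ be the disjoint union of one cycle of length $n+3$ for each $n\in S$ and two isolated vertices; the latter ensure at least two vertices when $S=\emptyset$. The vertex set is countable. Let $\chi_n$ be the $\{+\}$-sentence saying that there are distinct $x_0,\dots,x_{n+2}$ with $\mathrm{Edge}(x_i,x_{i+1})$ for $i<n+2$ and $\mathrm{Edge}(x_{n+2},x_0)$. The map $n\mapsto\chi_n$ is recursive and injective. Let $\kappa=2\kappa$ be given by (1) for $\Gamma_S$. Then
\[
\mathrm{CARD}^+_\kappa\models\chi_n\iff n\in S .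
\]
If $n\in S$, the cycle of length $n+3$ provides the $x_i$. Conversely, given such $x_i$, each has two distinct neighbors among the $x_j$, since $n+3\ge3$. All degrees in $\Gamma_S$ are at most $2$, so $\{x_0,\dots,x_{n+2}\}$ is closed under taking neighbors; being connected, it is a component of $\Gamma_S$ with $n+3$ vertices, and $n\in S$. This proves (3).

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $M$ be a countable transitive (respectively $\omega$-standard) model of ZFC as in Section~\ref{sec:intro}, and let $N$ be the model of Proposition~\ref{prop:model} for Case~F and $\lambda=\omega$. It is transitive (respectively $\omega$-standard). Let $S$ be a nonrecursive subset of $\omega$ in $M$, for example the halting set, and let $\kappa=2\kappa$ be as above. If the theory of $\mathrm{CARD}^+_\kappa$ were recursive, then $S=\{n:\mathrm{CARD}^+_\kappa\models\chi_n\}$ would be recursive.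
\end{proof}

\begin{remark}
The cardinal $\kappa$ of this proof satisfies $\kappa\le2^{2^{\aleph_0}}=|\mathcal P(\mathcal P(\omega))|$. Here $\mu=\omega$, so each point $a_j$ is a nonempty set of subsets of $\omega$. The map $c$ with $c(v,r)=\{4v\}\cup\{2k+1:k\in r\}$ and $c(n)=\{4n+2\}$ is an injection $(\omega\times\mathcal P(\omega))\sqcup\omega\to\mathcal P(\omega)$. Send $(f,n)\in K$ to $\{c(v,r):v\in\operatorname{dom}f,\ r\in f(v)\}\cup\{c(n)\}$. From this set one recovers $n$, then $\operatorname{dom}f$ because each $f(v)$ is nonempty, and then each $f(v)$.
\end{remark}

\subsection*{Ternary relations: part (2)}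
A graph has one symmetric binary relation, so to code a triple we need to mark which relation it belongs to and the order of its entries. Leaves do the first and path lengths the second. Given $\mathfrak A=(D;T_1,\dots,T_r)$, define a graph $\Gamma_{\mathfrak A}$ as follows (Figure~\ref{fig:gadget}).
\begin{itemize}
\item Each $d\in D$ is a vertex, with $2$ new vertices of its own attached.
\item For each $i$ and each $t=(d_1,d_2,d_3)\in T_i$ there is a vertex $c_{i,t}$, the \emph{center}, with $i+2$ new vertices of its own attached; and for $k=1,2,3$ there is a path from $c_{i,t}$ to $d_k$ with exactly $k$ new \emph{inner} vertices.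
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=0.8cm]
\draw (0,0)--(2,1.5)--(4,1.5) (0,0)--(4,0) (0,0)--(1,-1.5)--(4,-1.5);
\draw (-1,0.6)--(0,0)--(-1,0) (0,0)--(-1,-0.6);
\draw (5,1.8)--(4,1.5)--(5,1.2) (5,0.3)--(4,0)--(5,-0.3) (5,-1.2)--(4,-1.5)--(5,-1.8);
\draw[fill=white] (-1,0.6) circle (2pt) (-1,0) circle (2pt) (-1,-0.6) circle (2pt)
 (5,1.8) circle (2pt) (5,1.2) circle (2pt) (5,0.3) circle (2pt)
 (5,-0.3) circle (2pt) (5,-1.2) circle (2pt) (5,-1.8) circle (2pt);
\fill[gray] (2,1.5) circle (2pt) (1.33,0) circle (2pt) (2.67,0) circle (2pt)
 (1,-1.5) circle (2pt) (2,-1.5) circle (2pt) (3,-1.5) circle (2pt);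
\fill (0,0) circle (2.5pt) (4,1.5) circle (2.5pt) (4,0) circle (2.5pt) (4,-1.5) circle (2.5pt);
\node[above] at (0,0.1) {$c_{1,t}$};
\node[above] at (4,1.55) {$d_1$};
\node[above] at (4,0.05) {$d_2$};
\node[above] at (4,-1.45) {$d_3$};
\end{tikzpicture}
\caption{The part of the graph that codes a triple $t=(d_1,d_2,d_3)$ of the first relation $T_1$, drawn for distinct $d_1,d_2,d_3$. Elements of the structure carry two leaves (white), the center $c_{1,t}$ carries three, and the path from the center to $d_k$ has $k$ inner vertices (gray).}\label{fig:gadget}
\end{figure}

The vertex set is well-orderable. It has at least $3$ elements, and its size is $\le|\lambda|$ because it injects into a finite union of copies of $D$ and $D^3$. Call a vertex of degree $1$ a \emph{leaf}. The attached vertices are leaves, and there are no others: elements of $D$ and centers have degree $\ge2$, and inner vertices have degree exactly $2$. The neighbors of an element of $D$ or of a center are its own leaves and inner vertices; the neighbor of a leaf and the neighbors of an inner vertex are not leaves. Hence, by first-order formulas in the graph: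
\begin{itemize}
\item $D$ is the set of vertices with exactly $2$ leaf neighbors;
\item the centers $c_{i,t}$ with $t\in T_i$ are the vertices with exactly $i+2\ge3$ leaf neighbors;
\item the set $P$ of inner vertices is the set of non-leaves with no leaf neighbor.
\end{itemize}
We claim that $T_i(x_1,x_2,x_3)$ holds if and only if $x_1,x_2,x_3\in D$ and there is a vertex $c$ with exactly $i+2$ leaf neighbors such that, for $k=1,2,3$, some path from $c$ to $x_k$ has exactly $k$ inner vertices, all distinct and in $P$. The forward direction is the construction. Conversely, $c=c_{i,t}$ for some $t=(d_1,d_2,d_3)\in T_i$. A path as described begins with a neighbor of $c$ in $P$, which is the first inner vertex of the $k'$-th path of $t$ for some $k'$. Inner vertices have degree $2$ and the path does not repeat a vertex, so it follows the $k'$-th path, stays in $P$ for exactly $k'$ vertices, and then reaches $d_{k'}\notin P$. It also stays in $P$ for exactly $k$ vertices and then reaches $x_k\notin P$. So $k'=k$ and $x_k=d_k$.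

Let $\kappa=2\kappa$ be given by (1) for $\Gamma_{\mathfrak A}$. Substituting $\mathrm{Vert}$ and $\mathrm{Edge}$ into these definitions gives parameter-free $\{+\}$-formulas $\delta(x)$ and $\tau_1,\dots,\tau_r$, depending only on $r$, that define in $\mathrm{CARD}^+_\kappa$ a copy of $\mathfrak A$ whose elements satisfy $\mathrm{Vert}$. For a monadic second-order sentence $\psi$, form $\psi^*$ as follows: restrict element quantifiers to $\delta$; replace $T_i$ by $\tau_i$; let set variables $x$ range over all of $C$; read ``$d\in x$'' as $d\le x$; and read equality of sets as having the same elements. By the last sentence of (1), the traces $\{d:\delta(d),\ d\le x\}$ for $x\in C$ are exactly all subsets of the copy of $D$. So, by induction on formulas, $\mathfrak A\models\psi$ if and only if $\mathrm{CARD}^+_\kappa\models\psi^*$, and $\psi\mapsto\psi^*$ is recursive. This proves (2).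

\subsection*{Arithmetic: part (4)}
Apply (2) to $\mathfrak A=(\omega;T_1,T_2)$, where $T_1$ and $T_2$ are the graphs of $+$ and $\times$, and let $\kappa=2\kappa$ and $\psi\mapsto\psi^*$ be as above. The pairing function defined by $2z=(x+y)(x+y+1)+2y$ is arithmetical, so quantifiers over relations on $\omega$ can be replaced effectively by quantifiers over sets of codes of tuples. Thus the theory of full second-order arithmetic is computed by the monadic second-order theory of $\mathfrak A$, and hence by $\mathrm{Th}(\mathrm{CARD}^+_\kappa)$.

A subtheory of a complicated theory can be simple, so the second claim needs a further argument, which rests on a finitely axiomatized fragment of arithmetic. Robinson's $Q$ is the theory in the language $\{0,\mathsf S,+,\times\}$ with the axioms $\mathsf Sx\ne0$; $\mathsf Sx=\mathsf Sy\to x=y$; $x\ne0\to\exists y\,(x=\mathsf Sy)$; $x+0=x$; $x+\mathsf Sy=\mathsf S(x+y)$; $x\times0=0$; $x\times\mathsf Sy=x\times y+x$. It is \emph{essentially undecidable} (Tarski--Mostowski--Robinson): no consistent, deductively closed extension of $Q$ in this language is decidable.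

Rewrite each sentence $\psi$ of this language effectively in terms of $T_1,T_2$: introduce variables for subterms, read $x+y=z$ and $x\times y=z$ as $T_1(x,y,z)$ and $T_2(x,y,z)$, read $0$ as the $x$ with $x+x=x$, read $1$ as the $x\ne0$ with $x\times x=x$, and read $\mathsf Sx$ as $x+1$. Let $\psi^*$ also denote the $\{+\}$-sentence obtained by applying the translation of (2) to the result. Let $q$ be the conjunction of the following statements about $T_1,T_2$: the domain is nonempty, $T_1$ and $T_2$ are graphs of total binary operations, $0$ and $1$ as described exist and are unique, and the rewritten axioms of $Q$ hold. If a $\{+\}$-structure $\mathfrak B$ satisfies $q^*$, then $\delta,\tau_1,\tau_2$ define in it a structure $\mathfrak B'$ for $\{0,\mathsf S,+,\times\}$, and $\mathfrak B'\models\psi$ if and only if $\mathfrak B\models\psi^*$. The structure $\mathfrak B=\mathrm{CARD}^+_\kappa$ satisfies $q^*$, and its $\mathfrak B'$ is a copy of the standard model of arithmetic.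

Let $T$ be a deductively closed $\{+\}$-theory true in $\mathrm{CARD}^+_\kappa$, and suppose that $T$ is decidable. The theory $T$ need not contain $q^*$, so we put $q^*$ in as a hypothesis:
\[
T'=\{\psi:(q^*\to\psi^*)\in T\}.
\]
Then $T'$ is decidable. It contains the axioms of $Q$, since for such an axiom $\psi$ the sentence $\psi^*$ is a conjunct of $q^*$. It is deductively closed: if $\psi$ follows from $\psi_1,\dots,\psi_k\in T'$, then every $\mathfrak B\models q^*\wedge\psi_1^*\wedge\dots\wedge\psi_k^*$ has $\mathfrak B'\models\psi$ and so satisfies $\psi^*$. By the completeness theorem, $q^*\to\psi^*$ is deducible from the sentences $q^*\to\psi_i^*$, so it lies in $T$. Finally, $T'$ is consistent: for $\psi\in T'$ both $q^*$ and $q^*\to\psi^*$ hold in $\mathrm{CARD}^+_\kappa$, so $\psi$ is true in the standard model. This contradicts the essential undecidability of $Q$, and $T$ is undecidable.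

The set of sentences true in all $\mathrm{CARD}^+_{\kappa'}$ with $\kappa'=2\kappa'$ is deductively closed and true in $\mathrm{CARD}^+_\kappa$, so it is undecidable. This proves (4) and completes the proof of Theorem~\ref{thm:B}.

\begin{thebibliography}{9}

\bibitem{DMT} Doner, Mostowski, Tarski, \emph{The elementary theory of well-ordering}, 1978.

\bibitem{JechAC} Jech, \emph{The Axiom of Choice}.

\bibitem{JechST} Jech, \emph{Set Theory}, 3rd ed.

\bibitem{TCS} \emph{Theories of Classes of Structures}, \texttt{https://people.math.wisc.edu/\textasciitilde lempp/conf/OW12/kach.pdf}.

\end{thebibliography}
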